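# One formula is not enough: a model of PA with full comprehension over its standard cut that is not semi-full

## 1. Guessing that comprehension yields a uniform definition

Let $M\models\mathrm{PA}$ be nonstandard, and let $(M,\omega)$ be the expansion of $M$ by a unary predicate for the standard cut $\omega$, an initial segment of $M$. The expanded structure defines subsets of $\omega$, and we collect them:
$$\mathrm{SSy}(M,\omega)=\{A\subseteq\omega : A=\{x\in\omega:(M,\omega)\models\theta(x,a)\}\text{ for some formula }\theta(x,v)\text{ of the expanded language and some }a\in M\}.$$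
We write $\theta(x,\omega,a)$ for "$\theta(x,a)$ evaluated in $(M,\omega)$", with $x$ ranging over $\omega$.

**Definition (semi-full).** $M$ is *semi-full* if there is a single formula $\theta(x,v)$ of the expanded language with
$$\mathrm{SSy}(M,\omega)=\{A\subseteq\omega: A=\{x:\theta(x,\omega,a)\}\text{ for some }a\in M\}.$$

So in a semi-full model the formula is fixed once and for all and only the parameter varies. The other notion is comprehension. $\mathrm{CA}_0$ is second-order arithmetic with the full comprehension scheme. For a structure $(\omega,\mathcal X)$ with $\mathcal X\subseteq P(\omega)$, satisfying $\mathrm{CA}_0$ amounts to $\mathcal X=\mathrm{Def}(\omega,\mathcal X)$, where $\mathrm{Def}(\omega,\mathcal X)$ is the collection of subsets of $\omega$ definable with parameters in $(\omega,\mathcal X)$.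

The question, from "Adding Standardness To Nonstandard Models" (http://web.mat.bham.ac.uk/R.W.Kaye/talks/truth06.pdf), is this: **is every $M\models\mathrm{PA}$ with $(\omega,\mathrm{SSy}(M,\omega))\models\mathrm{CA}_0$ semi-full?**

The first guess is *yes*. A family that is closed under its own definability should be easy to reach, and the converse implication is true, as we will see. Let us fix conventions, find the right setting, and then test the guess.

**Conventions.** $\oplus$ is the recursive join, $\le_T$ Turing reducibility, $Q'$ the jump, $\langle\cdot,\cdot\rangle$ a recursive pairing, and the $m$-th column of $Z$ is $\{x:\langle m,x\rangle\in Z\}$. "Arithmetic in $Q$" means computable in $Q^{(m)}$ for some $m\in\omega$, and $Q^{(\omega)}=\{\langle m,x\rangle:x\in Q^{(m)}\}$. $L_2$ is the language of second-order arithmetic. Its formulas are built with $\neg,\wedge,\exists x,\exists V$ from number equations, number inequalities and $t\in V$. For $\mathcal X\subseteq P(\omega)$ and an $L_2$-formula $\Theta(x,V)$ put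
$$\Theta^{\mathcal X}(A)=\{x:(\omega,\mathcal X)\models\Theta(x,A)\}.$$
If $\mathcal X$ is closed under $\oplus$ and $\le_T$, finitely many set and number parameters can be joined into one set, so $\mathrm{Def}(\omega,\mathcal X)$ consists of the sets $\Theta^{\mathcal X}(A)$ with $A\in\mathcal X$.

In $M$, $x\,\mathsf E\,c$ means "the $x$-th binary digit of $c$ is 1". For instance $13=2^3+2^2+2^0$ codes $\{0,2,3\}$, and for nonstandard $b$ the number $(4^b-1)/3=\sum_{i<b}4^i$ codes, among standard $x$, exactly the even numbers. Put
$$\mathrm{SSy}(M)=\{\{x\in\omega:M\models x\,\mathsf E\,c\}:c\in M\}.$$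

Three textbook facts are used. First, *overspill*: a parametrically definable subset of $M$ that contains all standard numbers contains a nonstandard one. Second, for each $m\ge1$ there is a definable satisfaction predicate for $\Sigma_m$-formulas. Third, $\mathrm{SSy}(M)$ is the family of traces $D\cap\omega$ of parametrically definable $D\subseteq M$. Indeed, by induction in $M$, for every $k$ there is $c$ with $\forall x<k\,(x\,\mathsf E\,c\leftrightarrow x\in D)$; take $k$ nonstandard.

It follows that $\mathrm{SSy}(M)$ is closed under $\oplus$ and $\le_T$. For $\le_T$: if $B=\Phi_e^A$ and $a$ codes $A$, consider the definable set of $x$ for which the computation of $e$ on $x$ with oracle $\{y:y\,\mathsf E\,a\}$ halts with output 1. For standard $x$ the true computation is standard and queries only standard numbers, and computations are deterministic, so the trace of this set is $B$.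

A first test can be done at once. **If $\mathrm{SSy}(M)=P(\omega)$**, then $x\,\mathsf E\,v$ witnesses semi-fullness. The guess survives. For more tests we need to know what $(M,\omega)$ can define.

## 2. $(M,\omega)$ sees exactly $(\omega,\mathrm{SSy}(M))$

**Proposition 1.** Let $M\models\mathrm{PA}$ be nonstandard and $\mathcal X_0=\mathrm{SSy}(M)$. Then $\mathrm{SSy}(M,\omega)=\mathrm{Def}(\omega,\mathcal X_0)$. Moreover $M$ is semi-full iff there is an $L_2$-formula $\Theta(x,V)$ with $\mathrm{Def}(\omega,\mathcal X_0)=\{\Theta^{\mathcal X_0}(A):A\in\mathcal X_0\}$.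

*Proof.* We translate formulas in both directions.

**Step (i): from $L_2$ to $(M,\omega)$.** For every $\Theta(x,V)$ there is $\theta(x,v)$ such that $\{x\in\omega:\theta(x,\omega,a)\}=\Theta^{\mathcal X_0}(A)$ whenever $a$ codes $A$. Relativize number quantifiers to $\omega$, let set quantifiers range over elements $c$ of $M$, and read $t\in V_c$ as $t\,\mathsf E\,c$. Every $c\in M$ codes a set in $\mathcal X_0$ and every set in $\mathcal X_0$ has a code, so an induction on formulas shows that this works.

**Step (ii): from $(M,\omega)$ to $L_2$.** For every $\theta(x,v)$ we find $\Theta(x,V)$ such that for each $a\in M$ there is $A\in\mathcal X_0$ with $\{x\in\omega:\theta(x,\omega,a)\}=\Theta^{\mathcal X_0}(A)$. The purpose is to replace an element $a$, which $L_2$ cannot mention, by a set that carries all the relevant information about it. For $m\ge1$ let $\mathrm{tp}_m(\vec a)$ be the set of codes of $\Sigma_m$-formulas true of $\vec a$ in $M$. It is the trace of a definable set, by the $\Sigma_m$-satisfaction predicate, so it lies in $\mathcal X_0$. For example, $\mathrm{tp}_1(a)$ contains the code of $\exists w\,(v_1=w+w)$ iff $a$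 is even in $M$.

*Claim.* There is an arithmetical relation $\mathrm{Ext}_{l,m}(P,Q)$ such that for $\vec a\in M^l$ and $Q\in\mathcal X_0$: $\mathrm{Ext}_{l,m}(\mathrm{tp}_{m+1}(\vec a),Q)$ iff $Q=\mathrm{tp}_m(\vec a,b)$ for some $b\in M$.

Let $\mathrm{Ext}_{l,m}(P,Q)$ say: $Q$ consists of codes of $\Sigma_m$-formulas $\varphi_e(v_1,\dots,v_{l+1})$, and for all $k$ the $\Sigma_{m+1}$-formula that is effectively PA-equivalent to
$$\exists v_{l+1}\Big(\bigwedge_{e<k,\,e\in Q}\varphi_e\wedge\bigwedge_{e<k,\,e\notin Q}\neg\varphi_e\Big)$$
is in $P$, where $e$ ranges over codes of such formulas. If $Q=\mathrm{tp}_m(\vec a,b)$, then $b$ witnesses each of these formulas. Conversely assume $\mathrm{Ext}_{l,m}(\mathrm{tp}_{m+1}(\vec a),Q)$, let $q$ code $Q$ and let $S$ be the satisfaction predicate for these $\Sigma_m$-formulas. For each $k\in\omega$,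
$$M\models\exists b\,\forall e<k\,\big(\mathrm{Form}(e)\to(e\,\mathsf E\,q\leftrightarrow S(e,\langle\vec a,b\rangle))\big).$$
By overspill this holds for some nonstandard $k$. The corresponding $b$ satisfies $\mathrm{tp}_m(\vec a,b)=Q$. This proves the Claim. It is here that $Q\in\mathcal X_0$ matters: $Q$ must have a code in $M$.

By induction on formulas $\theta(\vec v)$ of the expanded language, of quantifier depth $r$, we now get for each $m\ge r+1$ an $L_2$-formula $\hat\theta(V)$ with
$$(M,\omega)\models\theta(\vec a)\iff(\omega,\mathcal X_0)\models\hat\theta(\mathrm{tp}_m(\vec a)).$$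

- Atomic arithmetic formulas: $\hat\theta$ says that the code of $\theta$ is in $V$.
- $\omega(t(\vec v))$: $\hat\theta$ says that for some $n$ the code of "$t(\vec v)=\underline n$" is in $V$.
- Negations and conjunctions are handled by negations and conjunctions.
- $\exists v\,\eta$ of depth $r\ge1$, with $m=r+1$: take $\exists Q\,(\mathrm{Ext}(V,Q)\wedge\hat\eta(Q))$, with $\mathrm{Ext}=\mathrm{Ext}_{l,r}$. By the Claim the sets $Q\in\mathcal X_0$ with $\mathrm{Ext}(\mathrm{tp}_{r+1}(\vec a),Q)$ are exactly the $\mathrm{tp}_r(\vec a,b)$, and $\eta$ has depth $\le r-1$, so $\hat\eta$ is available for $\mathrm{tp}_r$. For larger $m$, first restrict $V$ to the codes of $\Sigma_{r+1}$-formulas.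

Finally, for $x\in\omega$, the set $\mathrm{tp}_m(x,a)$ is recursive in $A=\mathrm{tp}_m(a)$, uniformly in $x$: $\varphi(v_1,v_2)$ is true of $(x,a)$ iff $\varphi(\underline x,v_2)$ is true of $a$. So $\hat\theta(\mathrm{tp}_m(x,a))$ can be written as $\Theta(x,A)$ for an $L_2$-formula $\Theta$.

**Step (iii): conclusion.** (i) gives $\mathrm{Def}(\omega,\mathcal X_0)\subseteq\mathrm{SSy}(M,\omega)$ and (ii) gives the reverse inclusion. If $\Theta$ is as in the second assertion, then $\theta$ from (i) witnesses semi-fullness, because every $a$ codes some $A\in\mathcal X_0$ and every such $A$ has a code. If $\theta$ witnesses semi-fullness, take $\Theta$ from (ii): every set in $\mathrm{SSy}(M,\omega)=\mathrm{Def}(\omega,\mathcal X_0)$ is $\{x:\theta(x,\omega,a)\}$ for some $a$, hence some $\Theta^{\mathcal X_0}(A)$, and conversely every $\Theta^{\mathcal X_0}(A)$ is in $\mathrm{Def}(\omega,\mathcal X_0)$. $\square$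

From now on we work with families of sets of numbers.

## 3. Four test families, and the countable case

**Test 1: $\mathrm{SSy}(M)$ itself satisfies comprehension.** If $(\omega,\mathcal X_0)\models\mathrm{CA}_0$ for $\mathcal X_0=\mathrm{SSy}(M)$, then $\mathrm{SSy}(M,\omega)=\mathrm{Def}(\omega,\mathcal X_0)=\mathcal X_0$, and $x\,\mathsf E\,v$ witnesses semi-fullness. The guess survives.

**Test 2: the converse implication.** Suppose $M$ is semi-full. By Proposition 1, $\mathcal X=\mathrm{SSy}(M,\omega)=\{\Theta^{\mathcal X_0}(A):A\in\mathcal X_0\}$ for some $\Theta$. In a formula over $(\omega,\mathcal X)$ replace quantifiers over sets in $\mathcal X$ by quantifiers over $A\in\mathcal X_0$, and $t\in V$ by $\Theta(t,A)$; replace set parameters $\Theta^{\mathcal X_0}(A)$ by $A$ in the same way. This gives $\mathrm{Def}(\omega,\mathcal X)\subseteq\mathrm{Def}(\omega,\mathcal X_0)=\mathcal X$. So **semi-full implies $(\omega,\mathrm{SSy}(M,\omega))\models\mathrm{CA}_0$**.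

**Test 3: the arithmetical sets.** Let $\mathcal X_0=\mathrm{SSy}(M)$ be the family of all arithmetical sets. Such an $M$ exists by Lemma 2 below, since some completion of PA is arithmetical. Then $\mathrm{Def}(\omega,\mathcal X_0)$ is the family of sets arithmetic in $\emptyset^{(\omega)}$. On the one hand, $\emptyset^{(\omega)}$ is definable: $\langle m,x\rangle\in\emptyset^{(\omega)}$ iff some $Z\in\mathcal X_0$ codes $\emptyset,\emptyset',\dots,\emptyset^{(m)}$ as its columns and the last column contains $x$. On the other hand, a quantifier over arithmetical sets can be replaced by a quantifier over pairs (number of jumps, index), and membership is then decided by $\emptyset^{(\omega)}$. Now $(\emptyset^{(\omega)})^{(\omega)}$ is not arithmetic in $\emptyset^{(\omega)}$, but it is definable over the family of sets arithmetic in $\emptyset^{(\omega)}$, in the same way as before. So $\mathrm{CA}_0$ fails for $\mathrm{SSy}(M,\omega)$, and by Test 2 $M$ is not semi-full. The hypothesis of the question is a real one, and the guess survives.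

**Test 4: countable sets have bounds.** Suppose every countable subset of $\mathcal X=\mathrm{SSy}(M,\omega)$ has a $\le_T$-upper bound in $\mathcal X$. Then $M$ is semi-full. To see this, let $\mathcal X_0=\mathrm{SSy}(M)$, so $\mathcal X=\mathrm{Def}(\omega,\mathcal X_0)$, let $\Theta_0,\Theta_1,\dots$ list all $L_2$-formulas $\Theta(x,V)$, and suppose $M$ is not semi-full. By Proposition 1 no $\Theta_i$ is uniform. All sets $\Theta_i^{\mathcal X_0}(A)$ lie in $\mathcal X$, so there is $D_i\in\mathcal X$ with $D_i\ne\Theta_i^{\mathcal X_0}(A)$ for all $A\in\mathcal X_0$. Let $Y\in\mathcal X$ be a $\le_T$-bound of all $D_i$, say $Y=\Theta_j^{\mathcal X_0}(A_0)$ with $A_0\in\mathcal X_0$. Let $\Theta^*(x,V)$ say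
$$V=\{e\}\oplus A\quad\text{and}\quad\Phi_e^{\{y:\Theta_j(y,A)\}}(x)=1 .$$
For $V=\{e\}\oplus A_0\in\mathcal X_0$, with $e$ varying, it yields every set $\le_TY$, hence every $D_i$. But $\Theta^*$ is itself some $\Theta_i$, which contradicts the choice of $D_i$.

Test 4 is the natural proof of the guess, and we can say exactly where it stops. It needs one $Y\in\mathcal X$ above all the counterexamples $D_i$. If $\mathcal X$ is **countable** and satisfies $\mathrm{CA}_0$, the countable subset $\mathcal X$ of $\mathcal X$ has no bound in $\mathcal X$: if $Y\in\mathcal X$ bounded it, then $Y'\in\mathcal X$ would give $Y'\le_TY$. So for countable families the argument says nothing. By Test 1 we should look for an $\mathcal X_0$ that is much poorer than $\mathrm{Def}(\omega,\mathcal X_0)$.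

## 4. The answer is no: theorems and a reduction to countable families

**Theorem A (main).** Let $\mathcal Y$ be a countable family with $(\omega,\mathcal Y)\models\mathrm{CA}_0$, and let $W\in\mathcal Y$ be (the set of codes of) a complete consistent extension of PA. Then there is a countable recursively saturated $M\models W$ with $\mathrm{SSy}(M,\omega)=\mathcal Y$ that is **not** semi-full.

Given any completion $W$ of PA, Löwenheim–Skolem applied to $(\omega,P(\omega))$ gives a countable $\mathcal Y\ni W$ with $(\omega,\mathcal Y)\prec(\omega,P(\omega))$, so $(\omega,\mathcal Y)\models\mathrm{CA}_0$. Hence the answer to the question is no, for every completion of PA.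

**Theorem B (complements).**

1. For $\mathcal Y,W$ as in Theorem A there is also a countable recursively saturated $M_1\models W$ with $\mathrm{SSy}(M_1,\omega)=\mathcal Y=\mathrm{SSy}(M_1)$, and $M_1$ is semi-full. So semi-fullness is not determined by $\mathrm{SSy}(M,\omega)$ and $\mathrm{Th}(M)$.
2. Every completion of PA has non-semi-full models with $(\omega,\mathrm{SSy}(M,\omega))\models\mathrm{CA}_0$ in every infinite cardinality.
3. Semi-full implies $(\omega,\mathrm{SSy}(M,\omega))\models\mathrm{CA}_0$.
4. If every countable subset of $\mathrm{SSy}(M,\omega)$ has a $\le_T$-upper bound in $\mathrm{SSy}(M,\omega)$, then $M$ is semi-full.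

Parts 3 and 4 were proved in Tests 2 and 4. Parts 1 and 2 come at the end of the notes.

**Lemma 2.** Let $\mathcal X_0$ be countable, closed under $\oplus$ and arithmetic reducibility, and let $W\in\mathcal X_0$ be a completion of PA. Then there is a countable recursively saturated nonstandard $M\models W$ with $\mathrm{SSy}(M)=\mathcal X_0$.

*Proof.* We build $M_0\prec M_1\prec\cdots$, each with elementary diagram in $\mathcal X_0$. The tool is this: if $S$ is a consistent theory in a countable language, add Henkin constants and axioms, complete greedily (consistency is a $\Pi_1$ question about $S$), and form the model on the constants, choosing the least representative of each class of provably equal constants. The elementary diagram of the resulting model is arithmetic in $S$.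

$M_0$ is a Henkin model of $W$, arithmetic in $W$. Given $M_i$, do one of two things.

(a) For a given $A\in\mathcal X_0$ add to the elementary diagram a constant $c$ with axioms $n\,\mathsf E\,c$ ($n\in A$) and $\neg\,n\,\mathsf E\,c$ ($n\notin A$). Every finite part is satisfied by a standard number with the right digits.

(b) For a recursive type $p(v,\vec a)$ finitely satisfiable in $M_i$, add $p(c,\vec a)$.

In both cases the theory is consistent and lies in $\mathcal X_0$. A Henkin completion arithmetic in it gives $M_{i+1}$, whose diagram is in $\mathcal X_0$, and $M_i\prec M_{i+1}$ after identification. By bookkeeping, treat all $A\in\mathcal X_0$ and all such types over all $M_i$, and let $M=\bigcup M_i$.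

Each $A\in\mathcal X_0$ is coded in $M$ by (a). Each $a\in M$ lies in some $M_i$ and codes a set recursive in the diagram of $M_i$, hence a set in $\mathcal X_0$. So $\mathrm{SSy}(M)=\mathcal X_0$. A recursive type over $\vec a\in M_i$ that is finitely satisfiable in $M$ is finitely satisfiable in $M_i$ by elementarity, so it was realized by (b). $M$ is nonstandard since it codes $\omega$, and no standard number has infinitely many digits 1. $\square$

**Theorem C.** Let $\mathcal Y$ be countable, closed under $\oplus$, $\le_T$ and $Q\mapsto Q^{(\omega)}$, and let $W\in\mathcal Y$. There is $\mathcal X_0\ni W$, countable and closed under $\oplus$ and arithmetic reducibility, such that $\mathrm{Def}(\omega,\mathcal X_0)=\mathcal Y$, but $\{\Theta^{\mathcal X_0}(A):A\in\mathcal X_0\}\ne\mathcal Y$ for every $L_2$-formula $\Theta(x,V)$.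

**Theorem A follows from Theorem C.** If $(\omega,\mathcal Y)\models\mathrm{CA}_0$, the closure hypotheses hold. Closure under $\oplus$, $\le_T$ and jump is clear, so for every $m$ the set coding $Q,Q',\dots,Q^{(m)}$ is in $\mathcal Y$ if $Q$ is. Then $Q^{(\omega)}$ is definable over $(\omega,\mathcal Y)$: $\langle m,x\rangle\in Q^{(\omega)}$ iff some set codes $Q,Q',\dots,Q^{(m)}$ and its last column contains $x$. Take $\mathcal X_0$ from Theorem C and $M\models W$ from Lemma 2 with $\mathrm{SSy}(M)=\mathcal X_0$. By Proposition 1, $\mathrm{SSy}(M,\omega)=\mathrm{Def}(\omega,\mathcal X_0)=\mathcal Y$, and no $\Theta$ is uniform, so $M$ is not semi-full.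

Up to the end of Section 11 we prove Theorem C. Fix $\mathcal Y$ and $W$, put $E=W^{(\omega)}\in\mathcal Y$, and enumerate $\mathcal Y=\{B_n:n\ge1\}$.

## 5. Flat coding defines too much; coding at depth $n$

We want $\mathcal X_0$ to be generic and poor, and yet each $B_n$ should be definable over it. The first attempt is *flat* coding: for each pair $(n,k)$ put into $\mathcal X_0$ some generic sets carrying a readable tag $\langle n,k,B_n(k)\rangle$. Then
$$k\in B_n\iff\text{some set in }\mathcal X_0\text{ carries the tag }\langle n,k,1\rangle .$$

The trouble is that this is *one* formula for all $n$. Whenever one formula $\Gamma(n,k)$ with a parameter in $\mathcal X_0$ expresses $k\in B_n$ for all $n$, the set $\{\langle n,k\rangle:k\in B_n\}$ is in $\mathrm{Def}(\omega,\mathcal X_0)$. It computes every member of $\mathcal Y$, and no member of $\mathcal Y$ does that, since $\mathcal Y$ is closed under jump. So $\mathrm{Def}(\omega,\mathcal X_0)\ne\mathcal Y$. Every uniform coding dies at this point: the definition of $B_n$ must become more complex with $n$, and **a formula of fixed complexity must be unable to see $B_n$ for large $n$**.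

So we hide the bit $B_n(k)$ at the root of a tree of height $n$ in which only the labels of the *leaves* can be read. The rule is that a label is 1 iff some child has label 0.

- $n=1$: the children of the root are leaves. $k\in B_1$ iff some leaf has label 0.
- $n=2$: $k\in B_2$ iff some child has label 0, that is, iff some child has only leaves with label 1.
- $n=3$: $k\in B_3$ iff there is a child $\sigma$ such that every child of $\sigma$ has a leaf with label 0.

Each extra level costs one more set quantifier. If all existing kinds of children occur infinitely often, a game with $r$ moves cannot detect a root label at height greater than $r$. The proof makes this precise for definability over $(\omega,\mathcal X_0)$. The nodes will be represented by generic sets $c_\sigma$. A formula of rank about $r$ will have a forcing relation that depends only on $B_1,\dots,B_r$. Hence every set it defines is computable from a fixed set $J\in\mathcal Y$ together with finitely many generic sets. The jump $J'$ is not of that form, and it is in $\mathcal Y$.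

One tool is needed first: a way to put a set into $\mathcal X_0$ so that its presence is recognizable, and so that nothing unintended is recognized.

## 6. A perfect tree of mutually generic branches

**Lemma 3.** There is $T:2^{<\omega}\to2^{<\omega}$, $T\le_TE$, monotone, with $T(s0),T(s1)$ incompatible, such that with $T(A)=\bigcup_mT(A\upharpoonright m)$:

(i) for pairwise distinct $A_1,\dots,A_k$ and an arithmetical formula $\varphi(x,W,Z_1,\dots,Z_k)$, the truth value of $\varphi(x,W,T(A_1),\dots,T(A_k))$ is computable from $E\oplus A_1\oplus\dots\oplus A_k$, uniformly in $\varphi,x,k$;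

(ii) if $A\notin\{A_1,\dots,A_k\}$, then $T(A)$ is not arithmetic in $W\oplus T(A_1)\oplus\dots\oplus T(A_k)$.

*Proof.* **Step 1: forcing for arithmetical sentences.** For sentences in $W,Z_1,\dots,Z_k$, built with $\neg,\wedge,\exists x$, and $k$-tuples $p$ of strings define $p\Vdash\varphi$ as follows. For atoms without $Z_i$ it means truth; $p\Vdash t\in Z_i$ iff $p_i(t)$ is defined and equals 1; $p\Vdash\neg\varphi$ iff no $q\le p$ forces $\varphi$; for $\wedge$, both conjuncts are forced; for $\exists x$, some numeral instance is forced. Here $q\le p$ means that every $q_i$ extends $p_i$. The definition translates effectively into arithmetical statements about $W$, so "$p\Vdash\varphi$" is computable from $E=W^{(\omega)}$, uniformly. Forcing is monotone, and every $p$ has an extension that *decides* $\varphi$, meaning that it forces $\varphi$ or $\neg\varphi$: if $p$ does not force $\neg\varphi$, some $q\le p$ forces $\varphi$.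

**Step 2: truth.** Suppose every sentence in $W,Z_1,\dots,Z_k$ is decided by some initial segment of $\vec G=(G_1,\dots,G_k)$. Then $\varphi$ is true of $\vec G$ iff some initial segment of $\vec G$ forces $\varphi$. The proof is by induction. Atoms, $\wedge$ and $\exists x$ are immediate, since two initial segments are compatible and forcing is monotone. If $\neg\varphi$ is true, then by induction no initial segment forces $\varphi$, so one forces $\neg\varphi$. If an initial segment forces $\neg\varphi$, none forces $\varphi$ (a common extension would do both), so $\varphi$ is false.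

**Step 3: construction of $T$.** List all pairs $(\varphi_j,k_j)$, where $\varphi_j$ is a sentence in $W,Z_1,\dots,Z_{k_j}$. Let $T(\emptyset)=\emptyset$. Given $T$ on $2^m$, assign the string $T(s)^\frown i$ to $s^\frown i$. For all $j\le m$ and all injective $k_j$-tuples from $2^{m+1}$, successively extend the assigned strings so that the tuple of strings assigned to the members of the chosen tuple decides $\varphi_j$. By monotonicity later extensions do not spoil earlier decisions. The results are the $T(t)$, $|t|=m+1$. By Step 1, $T\le_TE$.

**Step 4: proof of (i).** If $A_1,\dots,A_k$ are distinct, then for large $m$ the strings $A_i\upharpoonright(m+1)$ are distinct. So every sentence is decided by initial segments of $(T(A_1),\dots,T(A_k))$. Given $\varphi$ and $x$, search for such an initial segment that decides $\varphi(x)$. By Step 2 the decision is the truth value. Everything used is computable from $E\oplus A_1\oplus\dots\oplus A_k$.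

**Step 5: proof of (ii).** We may assume $A_1,\dots,A_k$ distinct. Suppose $T(A)=\{x:\varphi(x,W,T(A_1),\dots,T(A_k))\}$. By Step 2, some initial segment $p$ of $(T(A),T(\vec A))$ forces $\forall x\,(x\in Z_0\leftrightarrow\varphi(x,W,\vec Z))$. Take $(H_0,\vec H)$ extending $p$ and meeting all dense sets of tuples that are arithmetic in $W$. The tuples deciding a given sentence form such a dense set, so Step 2 applies and $H_0=\{x:\varphi(x,W,\vec H)\}$. Flip one bit of $H_0$ beyond $|p_0|$. The new tuple still extends $p$, and it meets all dense sets arithmetic in $W$, because flipping that bit is a recursive automorphism of the poset. So the same equation holds with the same $\vec H$ and a different $H_0$, a contradiction. $\square$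

## 7. Labelled trees in which the root label is hidden

**Definition (nodes).** For a sequence $\vec B=(B_n)_{n\ge1}$ of sets, a *node* is
$$\sigma=(n,k;(j_1,\ell_1),\dots,(j_i,\ell_i)),\qquad 1\le i\le n,\ k,j_m\in\omega,\ \ell_m\in\{0,1\},$$
such that with $\ell_0:=B_n(k)$: if $\ell_m=0$ then $\ell_{m+1}=1$, for $0\le m<i$. $\Sigma(\vec B)$ is the set of nodes. $\sigma$ has level $i$, height $n-i$ and label $\ell(\sigma)=\ell_i$. The parent is obtained by deleting the last pair, and children are defined accordingly. The *root* $(n,k)$ is virtual, that is, not in $\Sigma(\vec B)$; it has height $n$ and label $B_n(k)$, and its children are the nodes of level 1.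

A label is *allowed* under $\pi$ if $\ell(\pi)=1$ or the label is 1. The numbers $j_m$ only serve to create copies: every node or root of height $\ge1$ has infinitely many children of each allowed label, and none of a label that is not allowed. Consequently:
$$\text{a node or root of height}\ge1\text{ has label 1 iff it has a child of label 0.}\tag{1}$$

For example, if $5\notin B_2$, then $(2,5;(0,1),(3,0))$ is a node: the root has label 0, so the level 1 node must have label 1, and under it both labels are allowed. But $(2,5;(0,0))$ is not a node.

**Definition (good maps).** A set of nodes is *closed* if it is closed under taking parents that are nodes. Write $\vec B\equiv_r\vec B^*$ if $B_n=B^*_n$ for $1\le n\le r$. A bijection $f:F\to F^*$ between finite closed $F\subset\Sigma(\vec B)$ and $F^*\subset\Sigma(\vec B^*)$ is *$r$-good* ($r\ge0$) if it preserves $n$, $k$, level and the parent relation, and $\ell(f(\sigma))=\ell(\sigma)$ whenever $\sigma$ has height $\le r$. It is *$\infty$-good* if it preserves all labels. Inverses of $r$-good maps are $r$-good.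

For example, let $B_2(5)=1$ and $B^*_2(5)=0$. Let $\sigma$ be a level 1 node of $(2,5)$ with label 0 on the left side, and $\sigma^*$ a level 1 node of $(2,5)$ with label 1 on the right side. The map $\sigma\mapsto\sigma^*$ is 0-good, since $\sigma$ has height 1, but not 1-good. A leaf of label 0 under $\sigma^*$ has no counterpart of label 0 under $\sigma$, so the inverse has no 0-good extension to it. The next lemma says that one step of extension costs one unit of goodness, and no more.

**Lemma 4.** Let $r\ge1$, $\vec B\equiv_r\vec B^*$, $f:F\to F^*$ $r$-good, and $F\subseteq F'\subset\Sigma(\vec B)$ finite closed. Then $f$ extends to an $(r-1)$-good map on $F'$, with new values avoiding any given finite set. If $\vec B=\vec B^*$ and $f$ is $\infty$-good, it extends to an $\infty$-good map on $F'$, again with avoidance.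

*Proof.* Treat the new nodes $\sigma$ one by one, parents first. Let $\pi$ be the parent of $\sigma$ and $\pi^*$ its image, where a root goes to the root with the same $(n,k)$. Map $\sigma$ to a fresh child of $\pi^*$, of label 1 if $\sigma$ has height $h\ge r$, and of label $\ell(\sigma)$ if $h\le r-1$. If this label is allowed under $\pi^*$, there are infinitely many such children, so a fresh one exists outside the given finite set, and the result is $(r-1)$-good.

The label is allowed. For $h\ge r$ it is 1, which is always allowed. Let $h\le r-1$. Then $\pi$ has height $h+1\le r$.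

- If $\pi$ is a root, then its $n$ equals $h+1\le r$, so $\ell(\pi)=\ell(\pi^*)$ by $\vec B\equiv_r\vec B^*$.
- If $\pi\in F$, then $\ell(\pi)=\ell(\pi^*)$ by $r$-goodness.
- If $\pi$ is new of height $\le r-1$, then $\ell(\pi)=\ell(\pi^*)$ by construction.
- If $\pi$ is new of height $r$, then $\ell(\pi^*)=1$ by construction, and everything is allowed.

In the first three cases $\ell(\sigma)$ is allowed under $\pi^*$ because it is allowed under $\pi$. In the $\infty$-good case always use the label $\ell(\sigma)$; parents' labels agree throughout, for roots because $\vec B=\vec B^*$. $\square$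

## 8. The family $\mathcal X_0$, and how it defines every $B_n$

From now on $\vec B=(B_n)_{n\ge1}$ is the enumeration of $\mathcal Y$ and $\Sigma=\Sigma(\vec B)$. Enumerate $\Sigma=\{\sigma_0,\sigma_1,\dots\}$ without repetition, parents before children. Then $F_i=\{\sigma_j:j<i\}$ is closed. Put $C_r=E\oplus B_1\oplus\dots\oplus B_r$.

**Choosing the generic sets.** We attach to each node a set $c_\sigma\in\mathcal Y$. No $c_\sigma\in\mathcal Y$ can be generic over all of $\mathcal Y$, so $c_{\sigma_i}$ is made generic only over $C_i$ and its predecessors. The price is that over $C_r$ the finitely many $c_\sigma$ with $\sigma\in F_r$ are not generic; they will be treated as parameters.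

Fix strings $s_i$ such that for every node or root $\pi$ of height $\ge1$, allowed label $\ell$ and string $s$, infinitely many $i$ satisfy: $\sigma_i$ is a child of $\pi$ with label $\ell$, and $s_i=s$. This is possible since the sets of children for distinct pairs $(\pi,\ell)$ are infinite and disjoint. Recursively choose $c_{\sigma_i}\in\mathcal Y$ extending $s_i$ and meeting all dense subsets of $2^{<\omega}$ arithmetic in $X_i=C_i\oplus c_{\sigma_0}\oplus\dots\oplus c_{\sigma_{i-1}}$. (A set $c$ meets $D$ if some initial segment of $c$ is in $D$.) Such a $c_{\sigma_i}$ is computable from $X_i^{(\omega)}\in\mathcal Y$: start with $s_i$, run through the sets of strings arithmetic in $X_i$, and enter each one if the current string has an extension in it. The question asked at each step is arithmetic in $X_i$, uniformly, so $X_i^{(\omega)}$ answers it. The sets $\{u:|u|\ge n\}$ occur, so the result is an infinite sequence.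

Write $c_F$ for the join of the $c_\sigma$, $\sigma\in F$. For a finite set $G$ of nodes let $\mathbb P_G$ be the poset of maps $G\to2^{<\omega}$ ordered by extension of all values. Write $p\subset c$ if $p(\sigma)\subset c_\sigma$ for all $\sigma$.

* **(G0)** The $c_\sigma$ are pairwise distinct.
* **(G1)** If $F\supseteq F_r$ is finite and $D\subseteq\mathbb P_{F\setminus F_r}$ is dense and arithmetic in $C_r\oplus c_{F_r}$, then some $p\in D$ has $p\subset c$.
* **(G2)** For every node or root $\pi$ of height $\ge1$, allowed label $\ell$ and string $s$, there are infinitely many children $\sigma$ of $\pi$ with label $\ell$ and $c_\sigma\supset s$.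

*Proof of (G0).* For $j<i$ the dense set of strings incompatible with $c_{\sigma_j}$ is arithmetic in $X_i$, so $c_{\sigma_i}$ meets it.

*Proof of (G2).* This holds by the choice of the $s_i$.

*Proof of (G1).* It suffices to take $F=F_i$, $i\ge r$: if $F\subseteq F_i$, replace $D$ by $\{p\in\mathbb P_{F_i\setminus F_r}:p\upharpoonright F\in D\}$, which is again dense and arithmetic in $C_r\oplus c_{F_r}$. Induct on $i\ge r$. For $i=r$ the poset has one element and the claim is trivial. Let $D\subseteq\mathbb P_{F_{i+1}\setminus F_r}$ be dense and arithmetic in $Q=C_r\oplus c_{F_r}$, and let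
$$D_1=\{u:\exists p\in D\,(p\upharpoonright F_i\subset c,\ p(\sigma_i)=u)\}.$$
It is arithmetic in $C_i\oplus c_{F_i}$, that is, in $X_i$. It is dense. Given $u$, the set $\{q\in\mathbb P_{F_i\setminus F_r}:\exists p\in D\,(p\upharpoonright F_i=q,\ p(\sigma_i)\supseteq u)\}$ is arithmetic in $Q$, and it is dense because any $q_0$ together with the value $u$ at $\sigma_i$ extends to some $p\in D$. By induction it contains some $q\subset c$, and the corresponding $p$ gives $p(\sigma_i)\in D_1$ with $p(\sigma_i)\supseteq u$. Hence $c_{\sigma_i}$ meets $D_1$, and this produces $p\in D$ with $p\subset c$. $\square$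

**Packing a node into one set.** For $\sigma$ of level $i$ in tree $(n,k)$ with ancestors-or-self $\sigma\upharpoonright1,\dots,\sigma\upharpoonright i=\sigma$, let $\varepsilon=\ell(\sigma)$ if $i=n$ and $\varepsilon=2$ otherwise, and
$$d_\sigma=\{\langle0,\langle n,k,i,\varepsilon\rangle\rangle\}\cup\{\langle m,x\rangle:1\le m\le i,\ x\in c_{\sigma\upharpoonright m}\}.$$
So $d_\sigma$ shows the position of $\sigma$ and the generic sets on the path to $\sigma$, but it shows the label only for leaves. For example, for $\sigma=(2,5;(0,1))$ we have $d_\sigma=\{\langle0,\langle2,5,1,2\rangle\rangle\}\cup\{\langle1,x\rangle:x\in c_\sigma\}$, with the label invisible. The $d_\sigma$ are distinct: if $\sigma\ne\tau$ have the same data $(n,k,i,\varepsilon)$, the columns $i$ differ by (G0). Let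
$$\mathcal X_0=\{Z:Z\text{ is arithmetic in }W\oplus T(d_{\tau_1})\oplus\dots\oplus T(d_{\tau_m})\text{ for some }\tau_1,\dots,\tau_m\in\Sigma\}.$$
It is countable, contains $W$, and is closed under $\oplus$ and arithmetic reducibility. By Lemma 3(ii):
$$T(A)\in\mathcal X_0\quad\text{iff}\quad A=d_\sigma\text{ for some }\sigma\in\Sigma.\tag{2}$$

**Decoding: $\mathcal Y\subseteq\mathrm{Def}(\omega,\mathcal X_0)$.** The goal is a definition of $B_n$ over $(\omega,\mathcal X_0)$ from the parameter $W$.

First, $E$ is definable: $\langle m,x\rangle\in E$ iff some $Z\in\mathcal X_0$ codes $W,W',\dots,W^{(m)}$ and $x$ is in the last column. Such $Z$ exist, since $\mathcal X_0$ is closed under arithmetic reducibility. Hence $T\le_TE$ is definable. Next consider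
$$\mathcal D'=\{Z\in\mathcal X_0:\forall m\,\exists s\in2^m\ T(s)\subset Z\}.$$
For each $m$ the string $s$ is unique, and these strings cohere, so $Z=T(A)$ for some $A$. By (2), $\mathcal D'=\{T(d_\sigma):\sigma\in\Sigma\}$. The relation "$y\in T^{-1}(Z)$", i.e. $\exists s\,(s(y)=1\wedge T(s)\subset Z)$, is definable too. So from $Z=T(d_\sigma)$ we can define the data $(n,k,i,\varepsilon)$ of $\sigma$ and the columns of $d_\sigma$. Also "$\tau$ is a child of $\sigma$" is definable on $\mathcal D'$: same $n,k$, level one higher, and columns $1,\dots,i$ agree. Indeed, if this holds, then $c_{\tau\upharpoonright i}=c_\sigma$, so $\tau\upharpoonright i=\sigma$ by (G0).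

Let $\mathrm{Lab}_0(Z)$ say $\varepsilon=1$, and let
$$\mathrm{Lab}_{h+1}(Z)\ :=\ \exists Z'\in\mathcal D'\,(\mathrm{Child}(Z,Z')\wedge\neg\mathrm{Lab}_h(Z')).$$
By (1) and induction on $h$, for $\sigma$ of height $h$: $\mathrm{Lab}_h(T(d_\sigma))$ iff $\ell(\sigma)=1$. Again by (1), applied to the root $(n,k)$: $k\in B_n$ iff there is $Z\in\mathcal D'$ with data $(n,k,1,\cdot)$ and $\neg\mathrm{Lab}_{n-1}(Z)$. So each $B_n\in\mathrm{Def}(\omega,\mathcal X_0)$, by a formula that gets longer with $n$, as Section 5 requires. $\square$

## 9. Forcing over labelled trees

It remains to bound what a formula can define over $(\omega,\mathcal X_0)$. We set up a forcing relation for $L_2$-sentences. It is defined for arbitrary sequences $\vec B$, because we want to compare $\vec B$ with a simpler sequence.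

**Definition (names).** A *name* over $\Sigma(\vec B)$ is $\nu=(e,\vec\rho)$, with $\vec\rho=(\rho_1,\dots,\rho_m)$ an injective enumeration of a finite closed set of nodes. For our fixed $\Sigma$ it denotes $\{x:\varphi_e(x,W,T(d_{\rho_1}),\dots,T(d_{\rho_m}))\}\in\mathcal X_0$, with $\varphi_e$ the $e$-th arithmetical formula; it denotes $\emptyset$ if $\varphi_e$ has too many set variables.

For instance, if $\sigma$ has level 2 and $\varphi_e$ is $x\in Z_2$, then $(e,(\sigma\upharpoonright1,\sigma))$ is a name of $T(d_\sigma)$. All elements of $\mathcal X_0$ have names: close $\{\tau_1,\dots,\tau_m\}$ under parents and ignore the additional variables.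

The *shape* $\mathrm{sh}(\vec\rho)$ consists of the data $(n,k,i,\varepsilon)$ of the entries and the parent relation among indices. From a shape and pairwise distinct reals $y_1,\dots,y_m$ one builds reals $d_1,\dots,d_m$ as in Section 8, with $y_a$ in place of $c_{\rho_a}$. They are pairwise distinct, since two with equal data differ in the last column. So by Lemma 3(i) there is a Turing functional $\Psi(e,x,\mathrm{sh}(\vec\rho);E,y_1,\dots,y_m)$, total and $\{0,1\}$-valued on all pairwise distinct $y_1,\dots,y_m$, which for $y_a=c_{\rho_a}$ decides whether $x$ is in the set denoted by $\nu$.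

**Definition (settings and conditions).** A *setting* $(\vec B,H,h)$ consists of $\vec B$, a finite closed $H\subset\Sigma(\vec B)$ and an injective $h:H\to P(\omega)$. Conditions are maps $p:\Sigma(\vec B)\setminus H\to2^{<\omega}$ with finite support ($p(\sigma)=\emptyset$ off the support), and $q\le p$ means $q(\sigma)\supseteq p(\sigma)$ for all $\sigma$. For $F$ finite, $p\upharpoonright F$ agrees with $p$ on $F$ and is $\emptyset$ elsewhere. For $F\supseteq H$, $\mathbb P_{F\setminus H}$ is identified with the conditions supported in $F$.

The nodes in $H$ have real values, given by $h$, which are not forced; the others have finite approximations.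

**Definition (forcing and rank).** For $L_2$-sentences with names:

* number atoms: $p\Vdash\varphi$ iff $\varphi$ is true;
* $p\Vdash t\in(e,\vec\rho)$ iff $\Psi(e,t,\mathrm{sh}(\vec\rho))$, with oracles $E$, $h(\rho_a)$ if $\rho_a\in H$, and the finite string $p(\rho_a)$ otherwise, halts with output 1, all queries lying within the strings;
* $p\Vdash\neg\varphi$ iff no $q\le p$ forces $\varphi$; $\wedge$: both; $\exists x$: some numeral; $\exists V$: some name.

The rank $\mathrm{rk}$ is 0 for atoms, $\mathrm{rk}(\neg\varphi)=\mathrm{rk}(\exists V\varphi)=\mathrm{rk}(\varphi)+1$, $\mathrm{rk}(\exists x\varphi)=\mathrm{rk}(\varphi)$, and $\mathrm{rk}(\varphi\wedge\psi)=\max(\mathrm{rk}(\varphi),\mathrm{rk}(\psi))$.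

Forcing is monotone, by induction on the sentence. Hence $p\Vdash\varphi$ implies $p\Vdash\neg\neg\varphi$. Also $p\Vdash\neg\neg\neg\varphi$ iff $p\Vdash\neg\varphi$: if no $q\le p$ forces $\neg\neg\varphi$, then no $q\le p$ forces $\varphi$; the other direction is the previous remark.

**Complexity.** *For a fixed formula $\varphi$, the relation $p\Vdash\varphi(\vec x,\vec\nu)$ of $p,\vec x,\vec\nu$ is arithmetic in $E\oplus\Sigma(\vec B)\oplus h$ ($h$ standing for the join of its finitely many values), with a number of jumps depending only on $\varphi$.* Indeed conditions and names are finite objects, and being a condition or name and $q\le p$ are decidable from $\Sigma(\vec B)$. Atoms are c.e. in $E\oplus\Sigma(\vec B)\oplus h$, and each connective or quantifier adds at most one quantifier over finite objects.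

For the actual $\vec B$ this bound is useless as it stands, because $\Sigma(\vec B)$ computes all $B_n$ uniformly. The next lemma lets us replace $\vec B$.

**Definition (maps between settings).** A good map $f:F\to F^*$ is a map *between settings* $(\vec B,H,h)$ and $(\vec B^*,H^*,h^*)$ if $H\subseteq F$, $f[H]=H^*$ and $h^*\circ f=h$ on $H$. It acts on conditions with support in $F$, by $f(p)(f(\sigma))=p(\sigma)$, and on names in $F$, by $f(e,\vec\rho)=(e,f(\vec\rho))$. Inverses of, and good extensions of, maps between settings are again maps between these settings.

**Lemma 5 (invariance).** Let $\vec B\equiv_r\vec B^*$, $f:F\to F^*$ $r$-good between settings, $\mathrm{rk}(\varphi)\le r$, names of $\varphi$ and support of $p$ in $F$. Then $p\Vdash\varphi\iff f(p)\Vdash^*f(\varphi)$. If the settings coincide and $f$ is $\infty$-good, this holds for all $\varphi$.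

*Proof.* Induction on $\varphi$, for all $r,f,p$ and all pairs of settings.

**Atoms.** Number atoms are clear. For $t\in(e,\vec\rho)$ the definition depends only on $e$, $t$, the shape, and the strings or reals attached to the entries. The shape is preserved, since $f$ preserves $n,k$, level and parents, and $\varepsilon$ is a label only for nodes with $i=n$, which have height $0\le r$. The strings and reals are carried over by $f$.

**$\wedge$ and $\exists x$.** These are immediate, with the same $f$.

**$\neg\psi$.** Here $r\ge1$ and $\mathrm{rk}(\psi)\le r-1$. Suppose some $q^*\le f(p)$ forces $f(\psi)$. By Lemma 4 extend $f^{-1}$ to an $(r-1)$-good $g$ on the closure of $F^*\cup\mathrm{supp}(q^*)$. By induction, with $r-1$ in place of $r$, $g(q^*)\Vdash\psi$. And $g(q^*)\le p$, since $g$ extends $f^{-1}$ and $p$ is supported in $F$. Conversely, if $q\le p$ forces $\psi$, extend $f$ to an $(r-1)$-good $g$ on the closure of $F\cup\mathrm{supp}(q)$; then $g(q)\le f(p)$ and $g(q)\Vdash^*f(\psi)$. So $p\nVdash\neg\psi$ iff $f(p)\nVdash^*\neg f(\psi)$.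

**$\exists V\psi$.** Again $r\ge1$ and $\mathrm{rk}(\psi)\le r-1$. If $p\Vdash\psi(\nu)$ with $\nu=(e,\vec\rho)$, extend $f$ to an $(r-1)$-good $g$ on $F\cup\vec\rho$, which is closed. By induction $f(p)=g(p)\Vdash^*f(\psi)(g\nu)$. Conversely, if $f(p)\Vdash^*f(\psi)(\nu^*)$, do the same with $f^{-1}$.

The $\infty$-good case is the same with $\infty$-good extensions, which cost nothing. $\square$

**Lemma 6 (homogeneity).** If $p\Vdash\varphi$ and $F\supseteq H$ is finite, closed and contains the names of $\varphi$, then $p\upharpoonright F\Vdash\neg\neg\varphi$.

*Proof.* Otherwise some $q\le p\upharpoonright F$ has $q\Vdash\neg\varphi$. By Lemma 4 extend $\mathrm{id}_F$ to an $\infty$-good $g$ on the closure of $F\cup\mathrm{supp}(q)$, with new values outside $\mathrm{supp}(p)$. This is a map from the setting to itself that fixes $\varphi$, so $g(q)\Vdash\neg\varphi$ by Lemma 5. On $F$, $g(q)$ equals $q$ and extends $p$; off $F$ the supports of $g(q)$ and $p$ are disjoint. So $g(q)$ and $p$ have a common extension, which forces both $\varphi$ and $\neg\varphi$, a contradiction. $\square$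

## 10. Rank $r$ sees only $B_1,\dots,B_r$: truth is forced

Fix $r\ge1$ and the setting $(\vec B,F_r,c\upharpoonright F_r)$; the map $c\upharpoonright F_r$ is injective by (G0). Let $F\supseteq F_r$ be finite closed, and let $\vec B^{[r]}$ be $B_n$ for $n\le r$ and $\emptyset$ for $n>r$. Then $\Sigma(\vec B^{[r]})\le_TB_1\oplus\dots\oplus B_r$ and $\vec B\equiv_r\vec B^{[r]}$. The empty map is $r$-good, so by Lemma 4 there is an $(r-1)$-good $f:F\to F^*\subset\Sigma(\vec B^{[r]})$. It is a map into the *starred setting* $(\vec B^{[r]},f[F_r],c\circ f^{-1})$.

**(T)** *If $\mathrm{rk}(\varphi)\le r-1$ and the names are in $F$, then $\{(\vec x,p):p\in\mathbb P_{F\setminus F_r},\ p\Vdash\varphi(\vec x)\}$ is arithmetic in $C_r\oplus c_{F_r}$, with a number of jumps depending only on the formula $\varphi$ (with names replaced by variables).*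

*Proof.* By Lemma 5, $p\Vdash\varphi(\vec x)$ iff $f(p)\Vdash^*f(\varphi)(\vec x)$. In the starred setting, Complexity gives a bound arithmetic in $E\oplus\Sigma(\vec B^{[r]})\oplus c_{F_r}\le_TC_r\oplus c_{F_r}$. Since $f$ is a finite object, the claim follows.

**(T′)** *If $\mathrm{rk}(\varphi(V))\le r-2$ and the names in $\varphi(V)$ are in $F$, the set $R$ of $q\in\mathbb P_{F\setminus F_r}$ such that some condition $q'$ and some name $\nu$ satisfy $q'\upharpoonright F=q$ and $q'\Vdash\varphi(\nu)$ is arithmetic in $C_r\oplus c_{F_r}$.*

*Proof.* This is a separate statement because $q'$ and $\nu$ may use nodes outside $F$. Let $R^*$ be the set of $q^*\in\mathbb P_{F^*\setminus f[F_r]}$ such that some $q'^*,\nu^*$ in the starred setting satisfy $q'^*\upharpoonright F^*=q^*$ and $q'^*\Vdash^*f(\varphi)(\nu^*)$. If $q\in R$ via $q',\nu$, extend $f$ by Lemma 4 (note $r-1\ge1$) to an $(r-2)$-good $g$ on the closure of $F\cup\mathrm{supp}(q')\cup\nu$, where $\nu$ stands for its set of nodes. By Lemma 5, $g(q')\Vdash^*f(\varphi)(g\nu)$. Since $g$ is injective and extends $f$, $g(q')\upharpoonright F^*=f(q)$. So $f(q)\in R^*$. If $f(q)\in R^*$,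 extend $f^{-1}$ in the same way to get $q\in R$. So $q\in R$ iff $f(q)\in R^*$, and $R^*$ is arithmetic in $C_r\oplus c_{F_r}$ by Complexity.

**Lemma 7 (truth).** Let $\mathrm{rk}(\varphi)+3\le r$, $F\supseteq F_r$ finite closed containing the names of $\varphi$. Then $(\omega,\mathcal X_0)\models\varphi$ iff $\mathrm{Tr}_F(\varphi)$, where $\mathrm{Tr}_F(\varphi)$ says: there is $p\in\mathbb P_{F\setminus F_r}$, $p\subset c$, $p\Vdash\neg\neg\varphi$.

*Proof.* The double negation is there because Lemma 6 gives only $\neg\neg\varphi$.

**(a) Independence of $F$.** If $F\subseteq F'$ then $\mathrm{Tr}_F(\varphi)\iff\mathrm{Tr}_{F'}(\varphi)$. "$\Rightarrow$" is trivial. "$\Leftarrow$": if $p\in\mathbb P_{F'\setminus F_r}$, $p\subset c$ and $p\Vdash\neg\neg\varphi$, then by Lemma 6 $p\upharpoonright F\Vdash\neg\neg\neg\neg\varphi$, and $\neg\neg\neg\neg\varphi$ and $\neg\neg\varphi$ are forced by the same conditions.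

**(b) Completeness.** Exactly one of $\mathrm{Tr}_F(\varphi)$, $\mathrm{Tr}_F(\neg\varphi)$ holds. Recall that $p\Vdash\neg\neg\neg\varphi$ iff $p\Vdash\neg\varphi$. Not both hold, since conditions $\subset c$ are compatible, and a common extension would force $\neg\neg\varphi$ and $\neg\varphi$. At least one holds: the set
$$\{p\in\mathbb P_{F\setminus F_r}:p\Vdash\neg\neg\varphi\text{ or }p\Vdash\neg\varphi\}$$
is dense, because if $p\nVdash\neg\varphi$, some $q\le p$ forces $\varphi$, and $q\upharpoonright F\le p$ forces $\neg\neg\varphi$ by Lemma 6. It is arithmetic in $C_r\oplus c_{F_r}$ by (T), since $\mathrm{rk}(\neg\neg\varphi)\le r-1$. Apply (G1).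

Now induct on $\varphi$, with $r$ fixed and for all $F$.

**Number atoms.** Clear.

**$t\in\nu$.** $\Psi$ halts on the actual sets $c_\rho$, which are distinct, using finitely many bits. If the output is 1, the atom is true and some $p\subset c$ in $\mathbb P_{F\setminus F_r}$ forces it. If the output is 0, the atom is false. Some such $p$ already makes $\Psi$ halt with output 0, so no extension of $p$ forces the atom, and $p$ forces its negation. Then $\mathrm{Tr}_F$ fails for the atom by (b).

**$\neg\varphi$.** $\neg\varphi$ is true iff $\varphi$ is not, iff not $\mathrm{Tr}_F(\varphi)$ by induction, iff $\mathrm{Tr}_F(\neg\varphi)$ by (b) for $\varphi$.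

**$\varphi\wedge\psi$.** We have $p\Vdash\neg\neg(\varphi\wedge\psi)$ iff $p\Vdash\neg\neg\varphi$ and $p\Vdash\neg\neg\psi$. "Only if" is clear. For "if": below any $q\le p$ find $q'$ forcing $\varphi$, and below $q'$ some $q''$ forcing $\psi$; then $q''$ forces $\varphi\wedge\psi$. Two conditions $\subset c$ in $\mathbb P_{F\setminus F_r}$ have a common extension $\subset c$ there. So $\mathrm{Tr}_F(\varphi\wedge\psi)$ iff $\mathrm{Tr}_F(\varphi)$ and $\mathrm{Tr}_F(\psi)$.

**$\exists x\varphi$.** If $\varphi(n)$ is true, then $\mathrm{Tr}_F(\varphi(n))$ by induction, and a condition forcing $\neg\neg\varphi(n)$ forces $\neg\neg\exists x\varphi$. Conversely let $p\subset c$, $p\in\mathbb P_{F\setminus F_r}$, $p\Vdash\neg\neg\exists x\varphi$. Consider the set of $q\in\mathbb P_{F\setminus F_r}$ that are incompatible with $p$ or force $\neg\neg\varphi(n)$ for some $n$. It is dense: if $q$ is compatible with $p$, a common extension has an extension $q_1$ forcing some $\varphi(n)$, and $q_1\upharpoonright F\le q$ forces $\neg\neg\varphi(n)$ by Lemma 6. It is arithmetic in $C_r\oplus c_{F_r}$ by (T). By (G1) it contains some $q\subset c$. This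 $q$ is compatible with $p$, so it forces $\neg\neg\varphi(n)$ for some $n$, and $\varphi(n)$ is true by induction.

**$\exists V\varphi$, from truth to forcing.** If $\exists V\varphi$ is true, then $\varphi(\nu)$ is true for some name $\nu$. Let $F'\supseteq F$ be finite closed and contain $\nu$. Then $\mathrm{Tr}_{F'}(\varphi(\nu))$ by induction, so $\mathrm{Tr}_{F'}(\exists V\varphi)$, so $\mathrm{Tr}_F(\exists V\varphi)$ by (a).

**$\exists V\varphi$, from forcing to truth.** Let $p\subset c$, $p\in\mathbb P_{F\setminus F_r}$, $p\Vdash\neg\neg\exists V\varphi$. Consider the set of $q\in\mathbb P_{F\setminus F_r}$ that are incompatible with $p$ or of the form $q=q'\upharpoonright F$ with $q'\Vdash\varphi(\nu)$ for some $q',\nu$. It is dense: if $q$ is compatible with $p$, their common extension has an extension $q'$ forcing some $\varphi(\nu)$, and $q'\upharpoonright F\le q$. It is arithmetic in $C_r\oplus c_{F_r}$ by (T′), as $\mathrm{rk}(\varphi)\le r-4$. By (G1) it has an element $\subset c$, which is compatible with $p$, so there are $q',\nu$ with $q'\upharpoonright F\subset c$ and $q'\Vdash\varphi(\nu)$.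

The condition $q'$ need not be $\subset c$ outside $F$, so we move it. Let $F'$ be the closure of $F\cup\mathrm{supp}(q')\cup\vec\rho$, where $\nu=(e,\vec\rho)$. Using (G2), parents first, extend $\mathrm{id}_F$ to an $\infty$-good $g:F'\to g[F']\subset\Sigma$ with $c_{g(\sigma)}\supset q'(\sigma)$ for $\sigma\in F'\setminus F$: choose for $g(\sigma)$ a fresh child of the image of the parent of $\sigma$, with label $\ell(\sigma)$. The required labels are allowed, because parents' labels are preserved. Then $g(q')\subset c$, and $g(q')\Vdash\varphi(g\nu)$ by Lemma 5, since $g$ fixes the names in $\varphi$. So $\mathrm{Tr}_{g[F']}(\varphi(g\nu))$ holds. By induction $\varphi(g\nu)$ is true, hence so is $\exists V\varphi$. $\square$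

## 11. A jump that no single formula reaches

**Step 1: each formula defines only sets below a fixed $J$ and finitely many generics.** Let $\Theta(x,V)$ be an $L_2$-formula, and $r=\mathrm{rk}(\Theta)+4$. Let $A\in\mathcal X_0$ have name $\nu=(e,\vec\rho)$, and let $F$ be the closed set $F_r\cup\vec\rho$. By Lemma 7,
$$\Theta^{\mathcal X_0}(A)=\{x:\exists p\in\mathbb P_{F\setminus F_r},\ p\subset c,\ p\Vdash\neg\neg\Theta(x,\nu)\}.$$
Lemma 7 also applies to $\neg\Theta$, as $\mathrm{rk}(\neg\Theta)+3=r$, so the complement is $\{x:\exists p\in\mathbb P_{F\setminus F_r},\ p\subset c,\ p\Vdash\neg\Theta(x,\nu)\}$. By (T) there is $t$ depending only on $\Theta$ such that, with $J=(C_r\oplus c_{F_r})^{(t)}$, both sets are c.e. in $J\oplus c_{F\setminus F_r}$. The set $J$ depends only on $\Theta$, not on $A$. Hence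
$$\Theta^{\mathcal X_0}(A)\le_TJ\oplus c_{F\setminus F_r}\quad\text{for some finite }F\supseteq F_r.\tag{3}$$

**Step 2: $\mathrm{Def}(\omega,\mathcal X_0)=\mathcal Y$.** The right side of (3) is in $\mathcal Y$, so $\mathrm{Def}(\omega,\mathcal X_0)\subseteq\mathcal Y$. The other inclusion was shown in Section 8.

**Step 3: no formula is uniform.** Suppose $\{\Theta^{\mathcal X_0}(A):A\in\mathcal X_0\}=\mathcal Y$, with $r$ and $J$ as in Step 1. Since $J'\in\mathcal Y$, (3) gives $J'=\Phi^{J\oplus c_{F\setminus F_r}}$ for some Turing functional $\Phi$ and finite $F\supseteq F_r$. Let $U$ be the set of $q\in\mathbb P_{F\setminus F_r}$ such that $\Phi^{J\oplus q}(x)\downarrow\ne J'(x)$ for some $x$. No $q\subset c$ is in $U$. The set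
$$\{q:q\in U\text{ or no }q'\le q\text{ is in }U\}$$
is dense and arithmetic in $C_r\oplus c_{F_r}$. By (G1) it contains some $p\subset c$, and since $p\notin U$, this $p$ has no extension in $U$. Then $J'\le_TJ$: given $x$, search for $q\le p$ with $\Phi^{J\oplus q}(x)\downarrow$. One exists along $c$, and every such value equals $J'(x)$ because $q\notin U$. This is a contradiction, which proves Theorem C. $\square$

With the reduction in Section 4 this proves Theorem A: $\mathrm{SSy}(M,\omega)=\mathcal Y$ gives a model of $\mathrm{CA}_0$, and $M$ is not semi-full. **The answer to the question is no.** $\blacksquare$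

## 12. A semi-full twin, and models of every cardinality

**Proof of Theorem B, part 1.** Let $\mathcal Y,W$ be as in Theorem A. The family $\mathcal Y$ is closed under $\oplus$ and arithmetic reducibility by $\mathrm{CA}_0$, so Lemma 2, applied to $\mathcal X_0:=\mathcal Y$, gives a countable recursively saturated $M_1\models W$ with $\mathrm{SSy}(M_1)=\mathcal Y$. By Proposition 1 and $\mathrm{CA}_0$, $\mathrm{SSy}(M_1,\omega)=\mathrm{Def}(\omega,\mathcal Y)=\mathcal Y=\mathrm{SSy}(M_1)$, and $x\,\mathsf E\,v$ witnesses semi-fullness, as in Test 1. The model $M$ of Theorem A has the same theory $W$ and the same $\mathrm{SSy}(M,\omega)=\mathcal Y$, and it is not semi-full.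

**Proof of Theorem B, part 2.** By Proposition 1, $\mathrm{SSy}(M,\omega)$ and semi-fullness depend only on $\mathrm{SSy}(M)$. Let $\kappa$ be an infinite cardinal and $W$ a completion of PA, choose $\mathcal Y\ni W$ as after Theorem A, and start with the countable $M\models W$ of Theorem A. By the MacDowell–Specker theorem every model of PA has a proper elementary end extension of the same cardinality. Iterating $\kappa$ times, with unions at limits, gives an elementary end extension $N$ of $M$ of cardinality $\kappa$. End extensions of a nonstandard $M$ do not change $\mathrm{SSy}$: for $c\in N$ and nonstandard $b\in M$, the number $c\bmod2^b$ is below $2^b\in M$, so it is in $M$, and it has the same digits as $c$ at all places below $b$, so it codes the same subset of $\omega$. The inclusion $\mathrm{SSy}(M)\subseteq\mathrm{SSy}(N)$ holds by elementarity. So $N\models W$ is not semi-full and $(\omega,\mathrm{SSy}(N,\omega))\models\mathrm{CA}_0$.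

Parts 3 and 4 are Tests 2 and 4 of Section 3. $\blacksquare$
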